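# Brownian motion in a quasi-conic domain: exit probabilities of order $\exp(-c(\log T)^{1+\alpha})$

## 1. The exit-time theorem for $Q_\alpha$

Let $d\ge1$, $\alpha>0$, and
$$Q=Q_\alpha=\{(\mathbf x,y)\in\mathbb R^d\times\mathbb R:\ y>e,\ |\mathbf x|<y(\log y)^{-\alpha}\}.$$
Let $\mathbf B$ be a standard Brownian motion in $\mathbb R^{d+1}$ (generator $\frac12\Delta$) started at a fixed point $z_0\in Q$, and let $\tau=\inf\{t\ge0:\mathbf B(t)\notin Q\}$. Write $j=j_{d/2-1,1}$ for the square root of the first Dirichlet eigenvalue of $-\Delta$ on the unit ball of $\mathbb R^d$ (so $j=\pi/2$ for $d=1$), and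
$$\ell=\tfrac12\log T,\qquad\text{so that } e^\ell=\sqrt T .$$

**Theorem A.** For all $\alpha>0$ and $d\ge1$,
$$\lim_{T\to\infty}\frac{-\log\mathbb P\{\tau>T\}}{(\log T)^{1+\alpha}}=c^*:=\frac{j}{(1+\alpha)2^{1+\alpha}} .$$
In particular $g_\alpha(T)=(\log T)^{1+\alpha}$ is the exact order: for any $0<c_1<c^*<c_2$ one has $c_1g_\alpha(T)\le-\log\mathbb P\{\tau>T\}\le c_2g_\alpha(T)$ for all large $T$, for every starting point.

The sharp form needs a few functions. Put $n=d+1$ and $b=\frac{d-1}2$, so $n-2=2b$. For $\Theta\in(0,\pi)$ let $\mu(\Theta)$ be the first Dirichlet eigenvalue of $-\Delta_{S^d}$ on the spherical cap $C(\Theta)$ of angular radius $\Theta$, and let $P(\Theta)>0$ solve $P(P+2b)=\mu(\Theta)$. Put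
$$\begin{aligned}&\mathfrak p(v)=P(\arctan v^{-\alpha})\quad(v\ge1),\qquad \Phi(\ell)=\int_1^\ell\mathfrak p(s)\,ds,\qquad G(p)=\tfrac p2\log p+p\big(\log2-\tfrac12\big),\\ &M(T)=\Phi(\ell)+G(\mathfrak p(\ell)),\qquad \mathrm{err}(\ell)=\log\ell+\ell^{\alpha-1}\log^2\ell .\end{aligned}\tag{1}$$

**Theorem B.** $-\log\mathbb P\{\tau>T\}=M(T)+O(\mathrm{err}(\ell))$. Explicitly,
$$-\log\mathbb P\{\tau>T\}=\frac{j\,\ell^{1+\alpha}}{1+\alpha}+\frac{\alpha j}2\,\ell^\alpha\log\ell+j\big(\tfrac12\log j+\log2-\tfrac12\big)\ell^\alpha-\frac{d-1}2\,\ell+O\big(\ell^{1-\alpha}+\log\ell+\ell^{\alpha-1}\log^2\ell\big).$$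

**Corollary C.** $\mathbb E\exp(c(\log^+\tau)^{1+\alpha})$ is finite for $c<c^*$ and infinite for $c>c^*$. At $c=c^*$ it is finite if $d=1$ or $\alpha\ge1$, and infinite if $d\ge2$ and $\alpha<1$.

What do these say? The domain $Q$ opens almost like a cone, but its aperture, seen from the origin at distance $r$, shrinks like $(\log r)^{-\alpha}$. For a true cone the survival probability decays like a power of $T$, that is, $-\log\mathbb P$ is of order $\log T$. For $d=1,\alpha=1$ Theorem A gives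
$$\mathbb P\{\tau>T\}=\exp\big(-(1+o(1))\tfrac{\pi}{16}(\log T)^2\big),$$
and for $d=3,\alpha=1$ the constant is $\pi/8$, since $j=\pi$ there.

The problem comes from the paper "The First Exit Time Of Brownian Motion From A Parabolic Domain" (http://www.proba.jussieu.fr/pageperso/zhan/pubfile/mzparab.pdf). For the parabolic domain $\{y>|\mathbf x|^p\}$ with $p>1$, the limit of $T^{-(p-1)/(p+1)}\log\mathbb P\{\tau>T\}$ exists and is a finite negative constant; for $d=1,p=2$ one has $T^{-1/3}\log \mathbb P\{\tau>T\}\to-3\pi^2/8$. Informally, the same kind of behavior persists for $|\mathbf x|<y^{1/p}\nu(y)$ with $p>1$ and $\nu$ a regular slowly varying function, with a rate modified by a factor depending on $\nu(T^{p/(p+1)})$. For $p=1$ and constant $\nu$ the decay is polynomial. The question posed there is what happens for $p=1$ and $\nu$ a power of the logarithm; an answer between the two regimes was expected. Theorem A says that the answer is $\exp(-c(\log T)^{1+\alpha})$,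 which does lie strictly between.

In Theorem B the two parts of $M(T)$ have different meanings, which the proof will make precise: $\Phi(\ell)$ is the price of travelling out to radius $\sqrt T$ inside the domain, and $G(\mathfrak p(\ell))$ is the price of then surviving for a time $T$ at that scale. For Theorem A only the leading part of $\Phi$ matters, since $G(\mathfrak p(\ell))=O(\ell^\alpha\log\ell)$. For $\alpha\ge2$ the term $-\frac{d-1}2\ell$ is smaller than the error term.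

Throughout, $C,c>0$ are constants independent of $T$; they may depend on $d,\alpha,z_0$ and change from line to line.

## 2. Caps, Bessel processes, and survival in one cone

**Polar coordinates.** For $z=(\mathbf x,y)\neq0$ let $r=|z|$, $\rho=\log r$, and let $\theta\in[0,\pi]$ be the angle between $z$ and the positive $y$-axis. The cap is $C(\Theta)=\{\theta<\Theta\}\subset S^d$; for $d=1$ it is an arc of length $2\Theta$. From $\Delta=\partial_r^2+\frac{n-1}r\partial_r+r^{-2}\Delta_S$ and $r\partial_r=\partial_\rho$,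
$$r^2\Delta=\partial_\rho^2+2b\,\partial_\rho+\Delta_S,\qquad \Delta_S=\partial_\theta^2+2b\cot\theta\,\partial_\theta\ \text{ on functions of }\theta. \tag{2}$$

**The exponent of a cone.** The following facts are textbook. The first Dirichlet eigenvalue $\mu(\Theta)$ is positive and simple; its eigenfunction $m_\Theta$ can be taken positive, hence (by simplicity) it is a function of $\theta$ alone, and we normalize $m_\Theta(0)=1$. A positive Dirichlet eigenfunction always belongs to the first eigenvalue, by orthogonality. By domain monotonicity $\mu$ is strictly decreasing. It is also continuous: $\mu(\Theta)$ is the minimum of $\int_0^\Theta g'^2\sin^{d-1}\theta\, d\theta\big/\int_0^\Theta g^2\sin^{d-1}\theta\, d\theta$, and the dilation $\theta\mapsto\theta\,\Theta'/\Theta$ changes all these quotients by factors that tend to $1$ uniformly in $g$ as $\Theta'\to\Theta$. The exponent $P(\Theta)$ is defined by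
$$P(P+2b)=\mu(\Theta),\quad P>0,\qquad\text{i.e. } P+b=\sqrt{\mu+b^2}. \tag{3}$$
By (2), $r^Pm_\Theta$ and $r^{-P-2b}m_\Theta$ are harmonic in the cone $\{\theta<\Theta\}$ and vanish on its boundary.

Three examples. For $d=1$: $m_\Theta=\cos\frac{\pi\theta}{2\Theta}$, $\mu=(\frac{\pi}{2\Theta})^2$, $P=\frac\pi{2\Theta}$. For $d=3$ ($b=1$): $\Delta_S(u/\sin\theta)=(u''+u)/\sin\theta$, so $u=\sin(\pi\theta/\Theta)$ gives $\mu+1=\pi^2/\Theta^2$ and $P=\frac\pi\Theta-1$. For a half-space, $\Theta=\pi/2$, any $d$: the function $y=r\cos\theta$ is harmonic, so $P=1$.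

**Skew product.** Let $\mathbf B$ start at $r\omega_0$, $r>0$, $\omega_0\in S^d$. Then $R=|\mathbf B|$ is an $n$-dimensional Bessel process, $dR=d\beta_s+\frac{n-1}{2R}ds$ with $\beta$ a one-dimensional Brownian motion, and $R$ never hits $0$ since $n\ge2$. With the clock $J_t=\int_0^tR_s^{-2}ds$ one has $\mathbf B_t=R_t\,\xi_{J_t}$, where $\xi$ is a Brownian motion on $S^d$ (generator $\frac12\Delta_S$) from $\omega_0$, independent of $R$. Let $\mathcal K^\beta_h$ be the semigroup of $\xi$ killed on leaving $C(\beta)$, extended by $0$ to $L^2(S^d)$. It is self-adjoint, $\|\mathcal K^\beta_h\|_{2\to2}=e^{-\mu(\beta)h/2}$, and $\mathcal K^\beta_hm_\beta=e^{-\mu(\beta)h/2}m_\beta$.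

**The simplest case: a fixed cone.** Let $\tau_\Theta$ be the exit time from $\{\theta<\Theta\}$. Given $R$, the survival probability up to $t$ from $r\omega$ is $(\mathcal K^\Theta_{J_t}1)(\omega)$. Multiplying by $m_\Theta$, integrating and using self-adjointness gives the exact identity
$$\int_{C(\Theta)} m_\Theta(\omega)\,\mathbb P_{r\omega}\{\tau_\Theta>t\}\,d\omega=\mathbb E_r\big[e^{-\mu(\Theta)J_t/2}\big]\int_{C(\Theta)} m_\Theta\,d\omega. \tag{4}$$
So everything is in the radial expectation, which we now compute. The method of the next proof returns, with perturbations, in Section 5.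

**Lemma 1.** Let $p>0$, $\mu=p(p+2b)$ and $K(p)=2^{-p/2}\,\Gamma(\frac{n+p}2)/\Gamma(\frac n2+p)$. For all $r,t>0$,
$$e^{-r^2/2t}\,K(p)\Big(\frac r{\sqrt t}\Big)^p\le\mathbb E_r\big[e^{-\mu J_t/2}\big]\le K(p)\Big(\frac r{\sqrt t}\Big)^p, \tag{5}$$
$$-\log K(p)=G(p)+O(\log p)\qquad(p\to\infty). \tag{6}$$

*Proof.* For $\lambda>0$ and $\delta>0$ put $D=1+2\lambda u$ and
$$g(u,r)=D^{-\delta/2}\exp\Big(-\frac{\lambda r^2}{D}\Big). \tag{7}$$
Then $g_u/g=-\delta\lambda/D+2\lambda^2r^2/D^2$, $g_r/g=-2\lambda r/D$, $g_{rr}/g=4\lambda^2r^2/D^2-2\lambda/D$, so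
$$g_u=\tfrac12g_{rr}+\tfrac{\delta-1}{2r}g_r .$$
Take $\delta=n+2p$ and $V=r^pg$. Since $p(p-1)+(n-1)p-\mu=0$, the terms in which $g$ is not differentiated cancel, and
$$\tfrac12V_{rr}+\tfrac{n-1}{2r}V_r-\tfrac{\mu}{2r^2}V=r^p\Big(\tfrac12g_{rr}+\tfrac{n-1+2p}{2r}g_r\Big)=V_u .$$
By Itô's formula $V(t-s,R_s)e^{-\mu J_s/2}$, $0\le s\le t$, is a local martingale. It is bounded, because $V(u,r)\le r^pe^{-\lambda r^2/(1+2\lambda t)}$ for $u\le t$. So it is a martingale, and
$$\mathbb E_r\big[R_t^pe^{-\lambda R_t^2}e^{-\mu J_t/2}\big]=r^p(1+2\lambda t)^{-n/2-p}\exp\Big(-\frac{\lambda r^2}{1+2\lambda t}\Big).$$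
Multiply by $\lambda^{p/2-1}$ and integrate over $\lambda\in(0,\infty)$. Since $\int_0^\infty\lambda^{p/2-1}e^{-\lambda R_t^2}d\lambda=\Gamma(\frac p2)R_t^{-p}$, the left side becomes $\Gamma(\frac p2)\mathbb E_r[e^{-\mu J_t/2}]$. On the right, $0\le\lambda/(1+2\lambda t)\le1/(2t)$, so the last exponential lies in $[e^{-r^2/2t},1]$, and the Beta integral is
$$\int_0^\infty\lambda^{p/2-1}(1+2\lambda t)^{-n/2-p}d\lambda=(2t)^{-p/2}\,\frac{\Gamma(\frac p2)\Gamma(\frac{n+p}2)}{\Gamma(\frac n2+p)} .$$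
This proves (5). For (6), Stirling in the form $\log\Gamma(x+a)=x\log x-x+O(\log x)$, $a$ fixed, gives
$$-\log K(p)=\tfrac p2\log2-\tfrac p2\log\tfrac p2+\tfrac p2+p\log p-p+O(\log p)=G(p)+O(\log p).\qquad\square$$

(One can also derive (5) from the absolute continuity of Bessel laws of different indices, as in Revuz–Yor, *Continuous Martingales and Brownian Motion*, Ch. XI.)

*A check by hand.* For the half-plane ($d=1$, $\Theta=\pi/2$, $P=1$, $m=\cos\theta$) formulas (4), (5) say that the $m$-weighted average of the survival probability is asymptotic to $K(1)r/\sqrt t$, with $K(1)=2^{-1/2}\Gamma(\frac32)/\Gamma(2)=\frac{\sqrt\pi}{2\sqrt2}$. Directly, $\mathbb P_{r\omega}\{\tau>t\}\sim r\cos\theta\sqrt{2/(\pi t)}$, and $\int\cos^2/\int\cos=\frac{\pi/2}{2}=\frac\pi4$ over $(-\frac\pi2,\frac\pi2)$; indeed $\frac\pi4\sqrt{2/\pi}=\frac{\sqrt\pi}{2\sqrt2}$.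

**Where $M(T)$ comes from.** For the cone with exponent $P$, $r=1$ and $t=T\ge 1$, the average in (4) has $-\log$ equal to $P\ell+G(P)+O(\log P)$ as $P\to\infty$. Here $P\ell$ comes from $r^P=e^{P\rho}$ evaluated at $\rho=\ell$, and $G(P)$ is the remaining cost at scale $\sqrt T$. In $Q$ the exponent at log-radius $\rho$ is about $\mathfrak p(\rho)$. It is natural to replace $e^{P\rho}$ by $\exp\int\mathfrak p\,d\rho$ and to evaluate $G$ at the exponent seen at radius $\sqrt T$. This gives $\Phi(\ell)+G(\mathfrak p(\ell))=M(T)$. The task is to prove it with an error $O(\mathrm{err}(\ell))$.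

## 3. Freezing the aperture at radius $\sqrt T$

A sensible first try is to place a single cone inside $Q$. Put
$$r_2=\sqrt T\,\ell^{1+\alpha},\qquad \beta=\arctan\big((\log r_2)^{-\alpha}\big),\qquad\hat p=P(\beta)=\mathfrak p(\log r_2).$$
Then $\{\theta<\beta,\ 2e<r<r_2\}\subset Q$ for large $T$: there $\theta<\pi/4$, so $y\ge r/\sqrt2>e$, and $\tan\theta<(\log r_2)^{-\alpha}\le(\log y)^{-\alpha}$ because $y\le r<r_2$.

Start at the point $z$ of the axis with $|z|=4e$. The function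
$$h(z)=\big(r^{\hat p}-(2e)^{2\hat p+2b}r^{-\hat p-2b}\big)m_\beta(\theta)$$
is harmonic in the cone and vanishes on its lateral boundary and at $r=2e$. At $r=\sqrt T$ it is at most $T^{\hat p/2}m_\beta$. Optional stopping in $\{\theta<\beta,\,2e<r<\sqrt T\}$ gives, with $\sigma$ the exit time,
$$\mathbb E_z\big[m_\beta(\theta_\sigma);\,|\mathbf B_\sigma|=\sqrt T\big]\ge h(z)T^{-\hat p/2}\ge e^{-\hat p\ell},$$
since $h(z)=(4e)^{\hat p}(1-2^{-2\hat p-2b})\ge1$ when $\hat p\ge1$. Section 6.4 (which uses only this one cone) shows that the second leg, surviving for time $T$ from radius $\sqrt T$ with angle $\theta$, has probability at least $m_\beta(\theta)e^{-O(\ell^\alpha\log\ell)}$. As $\hat p\sim j\ell^\alpha$ (see (10) below), we get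
$$-\log\mathbb P_z\{\tau>T\}\le j\,\ell^{1+\alpha}(1+o(1)).$$
The order is that of Theorem A, but the constant is $j$ instead of $j/(1+\alpha)$. The loss is easy to locate: the frozen cone charges $\mathfrak p(\ell)\approx j\ell^\alpha$ for every unit of log-radius, while $Q$ charges only $\mathfrak p(\rho)\approx j\rho^\alpha$ at $\rho$, and $\int_0^\ell\rho^\alpha d\rho=\ell^{1+\alpha}/(1+\alpha)$. So the aperture has to vary with $\rho$, and the angular eigenfunction has to vary with it. For that we need to know how $m_\Theta$ and $P(\Theta)$ depend on a small $\Theta$.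

## 4. Eigenfunctions of narrow caps

Let $s(\theta)=\sin^{-2}\theta-\theta^{-2}=S(\theta^2)$, with $S$ analytic on $|\cdot|<\pi^2$; let $c_d=b^2-b$ and $\omega(\theta)=(\sin\theta/\theta)^b\le1$.

**Step 1: turning the cap operator into a ball operator.** This step removes the curvature from the first-order term. For $g=g(\theta)$,
$$\omega\,\Delta_S(g/\omega)=g''+\tfrac{d-1}\theta g'-(c_ds-b^2)g. \tag{8}$$
Put $q=\omega'/\omega=b(\cot\theta-1/\theta)$, so $q'=-bs$. Expanding, $\omega\Delta_S(g/\omega)=g''+(-2q+2b\cot\theta)g'+(q^2-q'-2bq\cot\theta)g$. The coefficient of $g'$ is $2b/\theta=(d-1)/\theta$. Next, $q^2-2bq\cot\theta=q(q-2b\cot\theta)=b^2(\theta^{-2}-\cot^2\theta)=b^2(1-s)$, so the coefficient of $g$ is $bs+b^2-b^2s=b^2-c_ds$.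

**Lemma 2.** There are $\Theta_1\in(0,\pi/4]$, a smooth $\Lambda:[0,\Theta_1^2]\to(0,\infty)$ with $\Lambda(0)=j^2$, and a function $f(x,\vartheta)$ on $[0,1]\times[0,\Theta_1^2]$, smooth (even analytic) in $(x^2,\vartheta)$, such that:

1. $f_{xx}+\frac{d-1}xf_x+(\Lambda(\vartheta)-c_d\vartheta S(\vartheta x^2))f=0$, $f(0,\cdot)=1$, $f(1,\cdot)=0$, $f>0$ on $[0,1)$, and $f_x\le-cx$;
2. for $\Theta\le\Theta_1$: $\mu(\Theta)+b^2=\Lambda(\Theta^2)/\Theta^2$, and $m_\Theta(\theta)=\omega(\theta)^{-1}f(\theta/\Theta,\Theta^2)$ is the first Dirichlet eigenfunction of $C(\Theta)$, with $m_\Theta(0)=1$ and $0\le m_\Theta\le1$;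
3. $f+x|f_x|\ge c>0$ and $|f_\vartheta|\le Cf$.

For $d=1$ and $d=3$ one has $c_d=0$, and $f$ does not depend on $\vartheta$: $f=\cos\frac{\pi x}2$ and $f=\frac{\sin\pi x}{\pi x}$ respectively.

*Proof.* **Step 2: solving the ODE with parameters.** We want a solution that is jointly analytic in all parameters. The equation with $\lambda$ in place of $\Lambda$, with $F$ regular and $F(0)=1$, is equivalent to
$$F(x)=1-\int_0^xt\int_0^1w^{d-1}\big(\lambda-c_d\vartheta S(\vartheta t^2w^2)\big)F(tw)\,dw\,dt,$$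
as one sees by integrating $(x^{d-1}F_x)_x=-x^{d-1}(\cdots)F$ twice. Allow complex $|x|<2$, $\lambda\in\mathbb C$, $|\vartheta|<1$; then $|\vartheta t^2w^2|<4<\pi^2$. On a compact set of parameters the bracket is bounded by some $m$. Let $F_0=1$ and let $F_k$ be the Picard iterates. If $|F_k-F_{k-1}|(t)\le A_k|t|^{2k}$ (with $F_{-1}=0$, $A_0=1$), then
$$|F_{k+1}-F_k|(x)\le\frac{m A_k\,|x|^{2k+2}}{(2k+2)(2k+d)},\qquad\text{so } A_{k+1}\le\frac{m}{2(k+1)}A_k,\quad A_k\le\frac{(m/2)^k}{k!}.$$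
So the iteration converges locally uniformly. Every iterate is analytic in $(x,\lambda,\vartheta)$ and even in $x$; hence so is $F$, and $F$ is analytic in $(x^2,\lambda,\vartheta)$.

**Step 3: choosing $\lambda$ so that the zero sits at $x=1$.** For $\vartheta=0$, $\lambda=j^2$, $F=\varphi$ is the radial ground state of the unit ball of $\mathbb R^d$. From $\varphi_x=-x^{1-d}\int_0^xj^2u^{d-1}\varphi\,du$ we see that $\varphi_x/x<0$ on $(0,1]$, with limit $-j^2/d<0$ at $0$. Let $K=\partial_\lambda F$ at $(j^2,0)$. Then $(x^{d-1}K_x)_x+j^2x^{d-1}K=-x^{d-1}\varphi$ and $K(0)=0$. Multiply by $\varphi$ and integrate by parts twice over $[0,1]$; the boundary terms at $0$ vanish since $K_x(0)=\varphi_x(0)=0$, and those with $\varphi(1)=0$ vanish. What remains is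
$$K(1)\varphi_x(1)=\int_0^1\varphi^2x^{d-1}dx\ne0 .$$
By the implicit function theorem $F(1;\Lambda(\vartheta),\vartheta)=0$ for a smooth $\Lambda$ near $\vartheta=0$ with $\Lambda(0)=j^2$; near $0$ it is positive. Put $f=F(\cdot\,;\Lambda(\vartheta),\vartheta)$. The function $f_x/x$ is continuous in $(x,\vartheta)$ and negative at $\vartheta=0$, so $f_x\le-cx$ for small $\vartheta$. As $f(1,\cdot)=0$,
$$f(x)=\int_x^1|f_x|\ge\tfrac c2(1-x^2)\ge\tfrac c2(1-x).\tag{9}$$
This is part 1.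

**Step 4: reading off the cap.** Insert $g(\theta)=f(\theta/\Theta,\Theta^2)$ in (8). By the ODE with $x=\theta/\Theta$, $\vartheta=\Theta^2$, $g''+\frac{d-1}\theta g'=-(\Lambda/\Theta^2-c_ds)g$, so the terms $c_ds$ cancel and $\Delta_Sm_\Theta=-(\Lambda/\Theta^2-b^2)m_\Theta$. Moreover $m_\Theta$ is smooth and positive in $C(\Theta)$ and vanishes on the boundary, so it is the first eigenfunction and $\mu=\Lambda/\Theta^2-b^2$. From $(\sin^{d-1}\theta\,m_\Theta')'=-\mu\sin^{d-1}\theta\,m_\Theta<0$ and $m_\Theta'(0)=0$ it is decreasing in $\theta$, so $m_\Theta\le m_\Theta(0)=1$. This is part 2.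

**Step 5: two inequalities for later.** By (9) and part 1, $f+x|f_x|\ge\frac c2(1-x)+cx^2\ge c'>0$. Since $f(1,\vartheta)=0$ for all $\vartheta$, we have $f_\vartheta(1,\cdot)=0$, so $|f_\vartheta|\le C(1-x)\le C'f$ by (9). $\square$

**Consequences for $\mathfrak p$.** For small $\Theta$, $P(\Theta)=\sqrt{\Lambda(\Theta^2)}/\Theta-b$, so $|P'(\Theta)|\le C\Theta^{-2}$. If $\tan\Theta=v^{-\alpha}$, then $\Theta_v=-\alpha v^{-1}\sin\Theta\cos\Theta$, so $|\mathfrak p'(v)|\le C\Theta^{-1}v^{-1}$. As $\sqrt{\Lambda(\Theta^2)}=j+O(\Theta^2)$ and $1/\arctan\epsilon=1/\epsilon+O(\epsilon)$, there are constants $v_0$, $C_0$ such that $\mathfrak p$ is $C^1$ on $[v_0,\infty)$ and for $v\ge v_0$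
$$0\le\mathfrak p'(v)\le C_0\,\mathfrak p(v)/v\le Cv^{\alpha-1},\qquad\mathfrak p(v)=jv^\alpha-b+O(v^{-\alpha}). \tag{10}$$
Also $\mathfrak p$ is continuous, positive and nondecreasing on $[1,\infty)$, and $\mu(\Theta)\ge c\,\Theta^{-2}$ on $(0,\pi/4]$: for small $\Theta$ by Lemma 2, for the other $\Theta$ by continuity and positivity. Note finally $G'(x)=\frac12\log x+\log2=O(\log x)$ for large $x$.

## 5. Upper bound on $\mathbb P\{\tau>T\}$: a radial supersolution

### 5.1 Enclosing $Q$ in $\{\theta<\Theta^+(\rho)\}$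

We want a domain described in polar coordinates. In $Q$, $\tan\theta<(\log y)^{-\alpha}<1$, so $\theta<\pi/4$ and $\log y=\rho-\frac12\log(1+\tan^2\theta)\ge\rho-\frac12\log2$. So, for large $\rho$, $\tan\theta<(\rho-\frac12\log2)^{-\alpha}$, and feeding this back,
$$\log y\ge\rho-\tfrac12\big(\rho-\tfrac12\log2\big)^{-2\alpha}\ge\rho-\rho^{-2\alpha}\quad(\rho\ge\rho_0),\qquad\text{hence } \tan\theta<(\rho-\rho^{-2\alpha})^{-\alpha}.$$
Let $A(\rho)=1$ for $\rho\le\rho_0$, $A(\rho)=\rho-\rho^{-2\alpha}$ for $\rho\ge\rho_0+1$, and linear in between. For $\rho_0$ large, $A$ is continuous, nondecreasing and $\ge1$. On $[\rho_0,\rho_0+1]$ we have $A\le\rho-\rho^{-2\alpha}$, because the right side is concave and is $\ge1$ at $\rho_0$. Hence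
$$Q\subset\{\theta<\Theta^+(\rho)\},\qquad\Theta^+=\arctan(A^{-\alpha})\le\pi/4. \tag{11}$$
Put
$$p(\rho)=\mathfrak p(A(\rho)),\qquad\mu^+=p(p+2b)=\mu(\Theta^+(\rho)),\qquad U(r)=\frac{\mu^+(\log r)}{2r^2},\qquad W(t,r)=\mathbb E_r\,e^{-\int_0^tU(R_s)ds}.$$

### 5.2 Integrating out the angle

For the upper bound no angular test function is needed: conditioning on the radial path and working in $L^2(S^d)$ handles a moving aperture at no cost.

**Lemma 3.** With $u(t,z)=\mathbb P_z\{\tau>t\}$, $\ \|u(t,r\,\cdot)\|_{L^2(S^d)}\le|S^d|^{1/2}\,W(t,r)$ for $r,t>0$.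

*Proof.* Condition on $R$. Take a partition $0=t_0<\dots<t_k=t$; let $\beta_i=\max_{[t_{i-1},t_i]}\Theta^+(\log R_s)$ and $h_i=J_{t_i}-J_{t_{i-1}}$. On $\{\tau>t\}$ the point $\xi_{J_s}$ lies in $C(\Theta^+(\log R_s))$ for all $s\le t$, so $\xi$ stays in $C(\beta_i)$ during $[J_{t_{i-1}},J_{t_i}]$. The conditional survival probability, as a function of the initial direction, is at most $\mathcal K^{\beta_1}_{h_1}\cdots\mathcal K^{\beta_k}_{h_k}1$, whose $L^2$ norm is at most $|S^d|^{1/2}\exp(-\frac12\sum_i\mu(\beta_i)h_i)$. When the partition is refined, the sum tends to $\int_0^t\mu^+(\log R_s)R_s^{-2}ds$, because $\Theta^+,\mu,R$ are continuous. So the conditional survival function has norm at most $|S^d|^{1/2}e^{-\int_0^tU(R_s)ds}$. The law of $R$ does not depend on the direction, so Minkowski's inequality for the expectation over $R$ gives the claim. $\square$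

Now apply the Markov property at time $1$, drop the killing before time $1$, and use $|z-z_0|\ge\big||z|-|z_0|\big|$. With $\gamma(r)=(2\pi)^{-n/2}e^{-(r-|z_0|)^2/2}$, Cauchy–Schwarz on spheres and Lemma 3,
$$\mathbb P_{z_0}\{\tau>T+1\}\le|S^d|\int_0^\infty r^d\gamma(r)\,W(T,r)\,dr. \tag{12}$$

### 5.3 The Feynman–Kac estimate

**What the obvious candidate does.** Let $\mathcal L=\frac12(\partial_r^2+\frac{n-1}r\partial_r)-U$. In Lemma 1 the function $r^p$ satisfied $\mathcal L r^p=0$. Its analogue is $H_0=\exp\int p\,d\rho$. For $H$ with $rH'/H=\kappa(\rho)$, passing to $\rho$ as in (2) gives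
$$\mathcal LH=\frac1{2r^2}\big(\kappa'+\kappa^2+2b\kappa-\mu^+\big)H, \tag{13}$$
so $\mathcal LH_0=\frac{p'}{2r^2}H_0\ge0$: the sign is wrong for a supermartingale. This is cured by $\kappa=p-C_1/\rho$, at a cost of $C_1\log\ell$ in $\log H(\sqrt T)$. But then we only get $\mathbb E_r[e^{-\int_0^TU};R_T\ge\sqrt T]\le H(r)/H(\sqrt T)$, which yields $\Phi(\ell)$ and loses $G$. In Lemma 1 the factor $K(p)$ came from multiplying $r^p$ by the Gaussian function $g$ of dimension $n+2p$. Here $p$ varies while the dimension of $g$ is one number $n+2\kappa_1$, and a mismatch $\frac{\kappa-\kappa_1}r g_r$ appears. Since $g_r\le0$, it has the good sign where $\kappa\ge\kappa_1$ and the bad sign at small radii. The way out is to fix $\kappa_1$ at a radius $r_1$ slightly below $\sqrt T$, and to build into $H$ enough strict negativity, $\mathcal LH\le-c_TH$, for $r<r_1$ only. Because $r_1$ is much smaller than the scale that fixes $c_T$, this changes $\log H(\sqrt T)$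 by $o(1)$.

**Lemma 4.** There is a constant $\rho_*$ such that, with $H_0(r)=\exp\int_{\rho_*}^{\rho_*\vee\log r}p\,d\rho$, for all large $T$ and all $r>0$,
$$W(T,r)\le e^{-\ell^{\alpha+2}}+H_0(r)\,e^{-M(T)+C\,\mathrm{err}(\ell)} .$$

*Proof.* **Step 1: parameters.** By (10), and since $1\le A'\le2$ and $A\ge\rho/2$ for large $\rho$, we can enlarge $C_0$ and choose $\rho_*\ge\rho_0+1$ with $A(\rho_*)\ge v_0$ such that for $\rho\ge\rho_*$: $p\ge2$, $p'\le C_0p/\rho$, and $p\rho\ge C_1:=C_0+1$. Set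
$$r_1=\sqrt T\,\ell^{-(3+\alpha)},\quad r_1'=\sqrt T\,\ell^{-2},\quad\rho_1=\log r_1,\quad p_1=p(\rho_1),\quad c_T=4p_1^2/r_1'^2 .$$
Then $c_Tr_1^2=4p_1^2\ell^{-2-2\alpha}=O(\ell^{-2})$, since $p_1=O(\ell^\alpha)$.

**Step 2: the function $H$.** We correct $p$ by three small terms. For $\rho\ge\rho_*$ (and $r=e^\rho$) let
$$\zeta=\zeta_1+\zeta_2+\zeta_3=\frac{C_1}\rho+c_T\min(r^2,r_1^4r^{-2})+p(\rho_*)e^{-(\rho-\rho_*)},\qquad\kappa=(p-\zeta)^+,$$
and $\kappa=0$ for $\rho\le\rho_*$. The term $\zeta_1$ repairs the sign of $p'$, $\zeta_2$ creates the strict negativity for $r<r_1$, and $\zeta_3$ makes $p-\zeta<0$ at $\rho_*$, so that $\kappa$ is continuous, indeed locally Lipschitz. Claim: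
$$\kappa'+\kappa^2+2b\kappa\le\mu^+-2c_Tr^2\mathbf 1_{r<r_1}\quad\text{a.e.} \tag{14}$$
Where $\kappa=0$, also $\kappa'=0$ a.e., and $\mu^+\ge\mu(\pi/4)>2c_Tr_1^2$ for large $T$. Where $\kappa=p-\zeta>0$, we have $0<\zeta<p$ and
$$\kappa^2+2b\kappa=\mu^+-\zeta(2p+2b-\zeta)\le\mu^+-\zeta p ,$$
so it suffices that $\zeta p\ge p'-\zeta'+2c_Tr^2\mathbf 1_{r<r_1}$. This is the sum of three inequalities:

- $\zeta_1p=\frac{C_0p}\rho+\frac p\rho\ge p'+\frac{C_1}{\rho^2}=p'-\zeta_1'$, by $p\rho\ge C_1$;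
- for $r<r_1$, $\zeta_2'=2c_Tr^2$, so $\zeta_2p\ge0=2c_Tr^2-\zeta_2'$; for $r>r_1$, $\zeta_2p\ge2\zeta_2=-\zeta_2'$, by $p\ge2$;
- $\zeta_3p\ge\zeta_3=-\zeta_3'$.

Let $H(r)=\exp\int_{\rho_*}^{\rho_*\vee\log r}\kappa\,d\rho$. Then $1\le H\le H_0$, $rH'/H=\kappa$, and $H$ is $C^1$ on $(0,\infty)$ with locally Lipschitz derivative. By (13) and (14), $\mathcal LH\le-c_T\mathbf 1_{r<r_1}H$ a.e.

Let $\kappa_1=\kappa(\rho_1)$. Since $\zeta(\rho_1)=C_1/\rho_1+c_Tr_1^2+p(\rho_*)e^{-(\rho_1-\rho_*)}=O(1/\ell)$, we have $\kappa_1=p_1+O(1/\ell)$ and $\kappa_1\le p_1$. For $\rho\ge\rho_1$, $p$ is nondecreasing and $\zeta$ nonincreasing, so $\kappa\ge\kappa_1$ there.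

**Step 3: a supermartingale.** Here we combine $H$ with the Gaussian $g$. Let $0<\lambda\le\lambda^*:=2\kappa_1/r_1'^2$, let $g$ be as in (7) with $\delta=n+2\kappa_1$, and $V=Hg$. Using the equation for $g$,
$$\mathcal LV=g\,\mathcal LH+H\Big(\tfrac12g_{rr}+\frac{n-1+2\kappa}{2r}g_r\Big)=g\,\mathcal LH+H\Big(g_u+\frac{\kappa-\kappa_1}r\,g_r\Big).$$
Recall $g_r=-\frac{2\lambda r}{1+2\lambda u}g\le0$. For $r\ge r_1$, $\kappa\ge\kappa_1$ and the last term is $\le0$. For $r<r_1$, $\kappa\ge0$ gives $\frac{\kappa-\kappa_1}rg_r\le2\lambda\kappa_1g$. And $2\lambda\kappa_1\le4\kappa_1^2/r_1'^2\le c_T$. So for a.e. $r$ and all $u\ge0$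
$$\mathcal LV\le-c_T\mathbf 1_{r<r_1}V+V_u+2\lambda\kappa_1\mathbf 1_{r<r_1}V\le V_u .$$
Itô's formula may be used although $H$ is not $C^2$: $H$ is locally a difference of convex functions with second-derivative measure $H''(r)dr$, so the Itô–Tanaka and occupation time formulas give $H(R_s)=H(r)+\int_0^sH'(R)\,dR+\frac12\int_0^sH''(R_{s'})\,ds'$, where the values of $H''$ on null sets are irrelevant because $R$ spends zero time in null sets. With the product rule for the smooth factor $g(t-s,R_s)$ and for $e^{-\int_0^sU}$, the process $V(t-s,R_s)e^{-\int_0^sU}$, $0\le s\le t$, has drift $(\mathcal LV-V_u)e^{-\int_0^sU}ds\le0$. It is a nonnegative local supermartingale with deterministic initial value, hence a supermartingale. Comparing $s=0$ and $s=t$,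
$$\mathbb E_r\big[H(R_t)e^{-\lambda R_t^2}e^{-\int_0^tU}\big]\le H(r)g(t,r)\le H(r)(1+2\lambda t)^{-n/2-\kappa_1},\qquad0<\lambda\le\lambda^*. \tag{15}$$

**Step 4: integrating over $\lambda$ at a fixed time.** This is the $\lambda$-integral of Lemma 1, cut at $\lambda^*$. First, for $r'\ge r_1'$,
$$H(r')\ge H(\sqrt T)\Big(\frac{r'}{\sqrt T}\Big)^{\kappa_1}e^{-E_T},\qquad E_T=2\log\ell\,\big(p(\ell)-\kappa_1\big)=O(\ell^{\alpha-1}\log^2\ell+1).$$
For $r'\ge\sqrt T$ this holds since $\kappa\ge\kappa_1$ on $[\ell,\log r']$ and $E_T\ge0$. For $r_1'\le r'<\sqrt T$, use $\kappa\le p\le p(\ell)$ on $\rho\le\ell$: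
$$\log\frac{H(r')}{H(\sqrt T)}\ge-p(\ell)\log\frac{\sqrt T}{r'}\ge-\kappa_1\log\frac{\sqrt T}{r'}-(p(\ell)-\kappa_1)\,2\log\ell .$$
The size of $E_T$ follows from $\ell-\rho_1=(3+\alpha)\log\ell$, from $p'=O(\ell^{\alpha-1})$ on $[\rho_1,\ell]$, and from $\kappa_1=p_1+O(1/\ell)$.

Second, let $\mathcal G$ have the $\mathrm{Gamma}(\kappa_1/2)$ law, with mean $\kappa_1/2$. For $r'\ge r_1'$ we have $\lambda^*r'^2\ge2\kappa_1$, so by Markov's inequality
$$\int_0^{\lambda^*}\lambda^{\kappa_1/2-1}e^{-\lambda r'^2}d\lambda=r'^{-\kappa_1}\Gamma(\tfrac{\kappa_1}2)\,\mathbb P\{\mathcal G\le\lambda^*r'^2\}\ge\tfrac34\,r'^{-\kappa_1}\,\Gamma(\tfrac{\kappa_1}2).$$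
Multiply (15) by $\lambda^{\kappa_1/2-1}$, integrate over $(0,\lambda^*)$, and use both displays at $r'=R_t$ on the event $R_t\ge r_1'$; the powers of $R_t$ cancel. With the Beta integral of Lemma 1, for $t>0$,
$$\begin{aligned}\mathbb E_r\big[e^{-\int_0^tU};R_t\ge r_1'\big]&\le\frac{2e^{E_T}T^{\kappa_1/2}H(r)}{H(\sqrt T)\,\Gamma(\kappa_1/2)}\int_0^\infty\frac{\lambda^{\kappa_1/2-1}d\lambda}{(1+2\lambda t)^{n/2+\kappa_1}}\\&=2e^{E_T}\,\frac{H(r)}{H(\sqrt T)}\Big(\frac T{2t}\Big)^{\kappa_1/2}\frac{\Gamma(\frac{n+\kappa_1}2)}{\Gamma(\frac n2+\kappa_1)} .\end{aligned} \tag{16}$$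

**Step 5: removing the condition $R_t\ge r_1'$.** The process pays heavily for time spent below $r_1'$, so we average over a short final time window. Let $\eta=\ell^{-\alpha-1}$ and $L=\mathrm{Leb}\{s\le T:R_s<r_1'\}$. First,
$$\inf_{r<r_1'}U\ge c\,\ell^{2\alpha+4}/T .$$
Indeed if $\rho\ge\ell/2$, then $\mu^+\ge c(\Theta^+)^{-2}\ge c\,\ell^{2\alpha}$ and $r^2<r_1'^2=T\ell^{-4}$; if $\rho<\ell/2$, then $r<T^{1/4}$ and $U\ge\mu(\pi/4)/(2T^{1/2})$. So on $\{L>\eta T\}$ we have $e^{-\int_0^TU}\le e^{-c\,\ell^{\alpha+3}}\le e^{-\ell^{\alpha+2}}$ for large $T$. On $\{L\le\eta T\}$ the set $\{t\in[(1-2\eta)T,T]:R_t\ge r_1'\}$ has measure at least $\eta T$, so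
$$e^{-\int_0^TU}\le\frac1{\eta T}\int_{(1-2\eta)T}^Te^{-\int_0^tU}\mathbf 1_{R_t\ge r_1'}\,dt .$$
The expectation of the right side is at most twice the supremum of (16) over $t\in[(1-2\eta)T,T]$. There $(T/2t)^{\kappa_1/2}\le2^{-\kappa_1/2}(1-2\eta)^{-\kappa_1/2}=2^{-\kappa_1/2}e^{O(\eta\kappa_1)}=O(2^{-\kappa_1/2})$, as $\eta\kappa_1=O(1/\ell)$. Altogether
$$W(T,r)\le e^{-\ell^{\alpha+2}}+Ce^{E_T}\,\frac{H(r)}{H(\sqrt T)}\,K(\kappa_1).$$

**Step 6: evaluation.** By (10), $p(\ell)-\mathfrak p(\ell)=\mathfrak p(\ell-\ell^{-2\alpha})-\mathfrak p(\ell)=O(\ell^{-1-\alpha})$, so $\kappa_1-\mathfrak p(\ell)=O(\ell^{\alpha-1}\log\ell+\ell^{-1})$. As $G'(x)=O(\log x)$, (6) gives $-\log K(\kappa_1)=G(\kappa_1)+O(\log\ell)=G(\mathfrak p(\ell))+O(\mathrm{err}(\ell))$. Next, $\int\zeta_2\,d\rho\le c_Tr_1^2$ (each side of $\rho_1$ contributes at most $\frac12c_Tr_1^2$), so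
$$\int_{\rho_*}^\ell\zeta\,d\rho\le C_1\log\ell+c_Tr_1^2+p(\rho_*)=O(\log\ell),$$
and, using (10) for $\mathfrak p(\rho)-\mathfrak p(\rho-\rho^{-2\alpha})\le C\rho^{\alpha-1-2\alpha}$,
$$\log H(\sqrt T)\ge\int_{\rho_*}^\ell(p-\zeta)\,d\rho\ge\Phi(\ell)-C-C\int_{\rho_*}^\infty\rho^{-1-\alpha}d\rho-C\log\ell=\Phi(\ell)-O(\log\ell).$$
With $H(r)\le H_0(r)$ and $E_T=O(\mathrm{err}(\ell))$ this proves the lemma. $\square$

### 5.4 Back to $\mathbb P\{\tau>T\}$

Since $H_0(r)=\exp O((\log r)^{1+\alpha})$ for large $r$, $\int_0^\infty r^d\gamma(r)H_0(r)\,dr<\infty$. As $M(T)=O(\ell^{1+\alpha})=o(\ell^{\alpha+2})$, (12) and Lemma 4 give $-\log\mathbb P_{z_0}\{\tau>T+1\}\ge M(T)-C\,\mathrm{err}(\ell)$. By (10), $dM/d\ell$ grows at most polynomially in $\ell$, while $\ell$ changes by $O(1/T)$ when $T$ is replaced by $T+1$; so $M(T+1)-M(T)\to0$, and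
$$-\log\mathbb P_{z_0}\{\tau>T\}\ge M(T)-C\,\mathrm{err}(\ell). \tag{17}$$

## 6. Lower bound on $\mathbb P\{\tau>T\}$: a subharmonic function in a narrowing domain

The plan has two legs: reach radius $\sqrt T$ inside $Q$, then survive for time $T$ in the single cone of aperture $\beta$ from Section 3. The natural inner aperture is $\arctan(\rho^{-\alpha})$, but at $\rho=\ell$ this is slightly larger than $\beta=\arctan((\log r_2)^{-\alpha})$. To hand over exactly the eigenfunction $m_\beta$ at the end of the first leg, we narrow the domain a little, and only near $\rho=\ell$.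

### 6.1 The inner profile

Recall $r_2=\sqrt T\,\ell^{1+\alpha}$. For $a$ a large constant let
$$s_T(\rho)=(1+\alpha)\log\ell\;e^{\rho-\ell},\quad v=\rho+s_T(\rho),\quad\Theta=\Theta_T(\rho)=\arctan(v^{-\alpha}),\quad D_T=\{a<\rho<\ell,\ \theta<\Theta_T(\rho)\}.$$
At $\rho=\ell$, $v=\ell+(1+\alpha)\log\ell=\log r_2$, so $\Theta_T(\ell)=\beta$. Moreover $D_T\subset Q$: there $y\ge r/\sqrt2>e$, and $\tan\theta<\rho^{-\alpha}\le(\log y)^{-\alpha}$ since $y\le r$.

**How fast $\Theta_T$ changes.** Let a prime denote $d/d\rho$ and put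
$$\varepsilon=-\Theta'/\Theta=\alpha\,w\,k(\Theta),\qquad w=v'/v,\qquad k(\Theta)=\frac{\sin2\Theta}{2\Theta}\in[c,1],\qquad v'=1+s_T .$$
We have $\sup_{[a,\ell]}w\to0$ as $a\to\infty$, uniformly over $T\ge T_0(a)$: for $\rho\le\ell/2$, $s_T\le1$ and $w\le2/a$; for $\rho>\ell/2$, $w\le C\log\ell/\ell$. Since $v''=s_T'=s_T\le v'$, when $w\le1$
$$|w'|=\Big|\frac{s_T}v-w^2\Big|\le2w,\qquad|w''|=\Big|\frac{s_T}v-\frac{s_Tv'}{v^2}-2ww'\Big|\le6w .$$
Also $k(\Theta)'=-k_\Theta\,\varepsilon\,\Theta$, so $|k(\Theta)'|\le C\varepsilon$. Hence $|\varepsilon'|=\alpha|w'k+wk'|\le C\varepsilon$; differentiating $k(\Theta)'$ once more, $|k(\Theta)''|\le C\varepsilon$, and then $|\varepsilon''|\le C\varepsilon$. Thus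
$$|\varepsilon'|+|\varepsilon''|\le C\varepsilon,\qquad\int_a^\ell\varepsilon\,d\rho\le\alpha\int_a^\ell w\,d\rho=\alpha\log\frac{v(\ell)}{v(a)}=O(\log\ell). \tag{18}$$
Since also $\Theta\le\arctan(a^{-\alpha})$, both $\Theta$ and $\varepsilon$ are as small as we like on $[a,\ell]$, uniformly in large $T$, by choice of $a$.

### 6.2 Why gluing the eigenfunctions is not enough

Use the coordinates $x=\theta/\Theta$, $\vartheta=\Theta^2$. At fixed $\theta$, $x_\rho=\varepsilon x$ and $\vartheta_\rho=-2\varepsilon\vartheta$, so for a function of $(x,\vartheta)$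
$$f_\rho=\varepsilon\,\mathcal Df,\qquad f_{\rho\rho}=\varepsilon'\mathcal Df+\varepsilon^2\mathcal D^2f,\qquad\mathcal D=x\partial_x-2\vartheta\partial_\vartheta .$$
The first candidate is $h_0=e^{\Psi(\rho)}m_{\Theta_T(\rho)}(\theta)=e^\Psi\omega^{-1}f(x,\vartheta)$ with $\Psi'=P(\Theta_T)+C_2\varepsilon$; by (18) the correction $C_2\varepsilon$ costs only $O(\log\ell)$ in $\Psi(\ell)$. By (2),
$$\frac{r^2\Delta h_0}{e^\Psi\omega^{-1}}=\big[\Psi''+\Psi'^2+2b\Psi'-\mu\big]f+(2\Psi'+2b)\,\varepsilon\,(xf_x-2\vartheta f_\vartheta)+f_{\rho\rho} .$$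
At the lateral boundary $x=1$ both $f$ and $f_\vartheta$ vanish, and the right side equals $-(2\Psi'+2b)\varepsilon|f_x|+f_{\rho\rho}$. Here $\Psi'+b\ge P+b\ge j/(2\Theta)$ for small $\Theta$, while $|f_x(1)|\ge c$ and $|f_{\rho\rho}|\le C\varepsilon$; so the value is at most $-\varepsilon(cj/\Theta-C)<0$. By continuity $h_0$ fails to be subharmonic near the lateral boundary, whatever $C_2$ is: a larger $C_2$ produces only multiples of $f$, and $f$ vanishes there. What we need is a positive multiple of $x|f_x|$ of size $\varepsilon/\Theta$. A slowly varying Gaussian factor in the angle does this: replacing $f$ by $fe^{-\chi x^2/2}$ adds the cross term $-2\chi\Theta^{-2}xf_x=+2\chi\Theta^{-2}x|f_x|$ to the angular Laplacian. With $\chi=K\varepsilon\Theta$ it equals $2K\frac\varepsilon\Theta x|f_x|$, which beats the bad term once $K>2j$; the price is a term $-d\chi\Theta^{-2}f$, a multiple of $f$, which $C_2$ can pay for.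

### 6.3 The subharmonic function and the first leg

**Lemma 5.** For suitable constants $K,C_2$, all large $a$ and all $T\ge T_0(a)$, put $\chi=K\varepsilon\Theta$ and $\Psi(\rho)=\int_a^\rho(P(\Theta_T)+C_2\varepsilon)\,d\rho'$. The function
$$h=e^{\Psi(\rho)}\,\omega(\theta)^{-1}f(x,\vartheta)\,e^{-\chi x^2/2}$$
is $C^2$ and subharmonic in $D_T$, continuous on $\overline{D_T}$, and zero on the lateral boundary $\{\theta=\Theta_T(\rho)\}$.

*Proof.* **Step 1: regularity and the angular part.** Since $f$ and $\omega$ are smooth in $x^2$ and $\theta^2$, $h$ is $C^2$ also across the axis. Let $q=\chi x^2/2$ and $N=fe^{-q}$. From $q_x=\chi x$,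
$$N_{xx}+\tfrac{d-1}xN_x=e^{-q}\Big(f_{xx}+\tfrac{d-1}xf_x-2\chi xf_x+(\chi^2x^2-d\chi)f\Big).$$
With (8), the ODE for $f$, and $\mu=\Lambda/\Theta^2-b^2$,
$$\omega e^q\Delta_S(\omega^{-1}N)=-\mu f-2\chi\Theta^{-2}xf_x+\Theta^{-2}(\chi^2x^2-d\chi)f .$$

**Step 2: derivatives in $\rho$.** Below, $C_K$ may depend on $K$, while $C$ depends neither on $K$ nor on $C_2$; we assume $\Theta,\varepsilon\le1$. Since $\Theta'=-\varepsilon\Theta$,
$$\chi'=K\Theta(\varepsilon'-\varepsilon^2),\qquad\chi''=K\Theta(\varepsilon''-3\varepsilon\varepsilon'+\varepsilon^3),$$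
so $|\chi|,|\chi'|,|\chi''|\le C_K\varepsilon\Theta$ by (18). As $q_\rho=\frac{x^2}2(\chi'+2\varepsilon\chi)$, and differentiating this once more, also $|q_\rho|,|q_{\rho\rho}|\le C_K\varepsilon\Theta$. The functions $\mathcal Df,\mathcal D^2f$ are bounded. Therefore
$$e^qN_\rho=\varepsilon xf_x-2\varepsilon\vartheta f_\vartheta-q_\rho f,$$
$$|e^qN_{\rho\rho}|=|f_{\rho\rho}-2q_\rho f_\rho+(q_\rho^2-q_{\rho\rho})f|\le C_K\varepsilon\le C_K\varepsilon(f+x|f_x|),$$
the last step by Lemma 2(3).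

**Step 3: collecting terms.** By (2), and since $-f_x=|f_x|$,
$$\begin{aligned}\frac{r^2\Delta h}{e^\Psi\omega^{-1}e^{-q}}=\ &\big[\Psi''+\Psi'^2+2b\Psi'-\mu+\Theta^{-2}(\chi^2x^2-d\chi)\big]f+2\chi\Theta^{-2}x|f_x|\\&+(2\Psi'+2b)\,e^qN_\rho+e^qN_{\rho\rho} .\end{aligned} \tag{19}$$
As $P+b=\sqrt{\Lambda}/\Theta$, for $\Theta,\varepsilon$ small (depending on $C_2$) we have $\frac j{2\Theta}\le P+b\le\Psi'+b\le\frac{2j}\Theta$.

*Coefficient of $x|f_x|$.* It is at least $\varepsilon\big(\frac{2K}\Theta-\frac{4j}\Theta-C_K\big)$. With $K=3j$ it is $\ge0$ once $\Theta$ is small.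

*Coefficient of $f$.* Since $P^2+2bP=\mu$, $\Psi'^2+2b\Psi'-\mu\ge2C_2\varepsilon(P+b)\ge C_2\varepsilon j/\Theta$. Next, $\Psi''=\frac d{d\rho}P(\Theta_T)+C_2\varepsilon'\ge-CC_2\varepsilon$, because $\Theta_T$ decreases in $\rho$ and so $P(\Theta_T)$ is nondecreasing. Further $-d\chi\Theta^{-2}=-dK\varepsilon/\Theta$ and $\chi^2x^2\ge0$. The remaining part of the $N_\rho$ term contributes at least $-\frac{4j}\Theta(C\varepsilon\Theta^2+C_K\varepsilon\Theta)\ge-C_K\varepsilon$, by $|f_\vartheta|\le Cf$. Finally $N_{\rho\rho}$ contributes at least $-C_K\varepsilon$. With $C_2=(dK+1)/j$ the sum is at least $\varepsilon\big(\frac1\Theta-C_K-CC_2\big)\ge0$ for $\Theta$ small.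

So $K$ and $C_2$ are fixed first; then a large $a$ and $T\ge T_0(a)$ make $\Theta,\varepsilon$ small enough, and $\Delta h\ge0$. Continuity on $\overline{D_T}$ is clear and $h=0$ at $x=1$ since $f(1,\cdot)=0$. $\square$

**Reaching radius $\sqrt T$.** We turn $h$ into a hitting estimate. Let $\sigma$ be the exit time from $D_T$ and "top" the event $|\mathbf B_\sigma|=\sqrt T$. On the bottom $\rho=a$: $\Psi=0$ and $h\le m_\Theta\le1$. On the top $\rho=\ell$: $h\le e^{\Psi(\ell)}m_\beta(\theta)$, because $m_\beta=\omega^{-1}f(\cdot/\beta,\beta^2)$; this is where the narrowing is used. On the lateral boundary $h=0$.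

Fix $a$ so large that Lemma 5 applies and $P(\Theta_T)\ge3$, $\chi\le1$ on $[a,\ell]$. As $T\to\infty$, $\Theta_T(\rho)\to\arctan(\rho^{-\alpha})$ uniformly on $[a+1,a+2]$. Since $f(0,\cdot)=1$, there is $\theta_0>0$ such that for all large $T$ the fixed nonempty open set
$$\mathcal G_0=\{a+1<\rho<a+2,\ \theta<\theta_0\}$$
lies in $D_T$ and $f(x,\vartheta)\ge\frac12$ on it. There $\Psi\ge3$ and $\omega\le1$, so $h\ge e^3\cdot\frac12e^{-1/2}\ge2$. Let $D^{(k)}\uparrow D_T$ be open with $\overline{D^{(k)}}\subset D_T$ compact, with exit times $\sigma_k\uparrow\sigma<\infty$. By Itô's formula $h(z)\le\mathbb E_zh(\mathbf B_{\sigma_k})$, and as $h$ is bounded and continuous on $\overline{D_T}$, $h(z)\le\mathbb E_zh(\mathbf B_\sigma)$. So for $z\in\mathcal G_0$ we have $2\le h(z)\le1+e^{\Psi(\ell)}\mathbb E_z[m_\beta(\theta_\sigma);\text{top}]$, i.e.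
$$\mathbb E_z\big[m_\beta(\theta_\sigma);\text{top}\big]\ge e^{-\Psi(\ell)},\qquad z\in\mathcal G_0. \tag{20}$$

### 6.4 Surviving for time $T$ from radius $\sqrt T$

Now we use the fixed cone $\{\theta<\beta,\ 2e<r<r_2\}\subset Q$. Let $\hat p=P(\beta)=\mathfrak p(\ell+(1+\alpha)\log\ell)$ and $\hat\mu=\mu(\beta)=\hat p(\hat p+2b)$. For large $T$, $0\le m_\beta\le1$ by Lemma 2, so $\mathcal K^\beta_h1\ge\mathcal K^\beta_hm_\beta=e^{-\hat\mu h/2}m_\beta$. By the skew product, for $|z|=\sqrt T$ with angle $\theta<\beta$,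
$$\mathbb P_z\{\tau>T\}\ge m_\beta(\theta)\,\Pi^*,\qquad\Pi^*=\mathbb E_{\sqrt T}\big[e^{-\hat\mu J_T/2};\ 2e<R_s<r_2\ \ \forall s\le T\big].$$

**Removing the walls $r_2$ and $2e$.** For $q\in\{\hat p,-\hat p-2b\}$ we have $q(q+n-2)=\hat\mu$, so by Itô's formula $R_t^qe^{-\hat\mu J_t/2}$ is a nonnegative local martingale, hence a supermartingale. Stop it when $R$ hits $r_2$ (for $q=\hat p$): the contribution to $\mathbb E_{\sqrt T}e^{-\hat\mu J_T/2}$ of paths that hit $r_2$ before $T$ is at most $(\sqrt T/r_2)^{\hat p}$. Stop it when $R$ hits $2e$ (for $q=-\hat p-2b$): the paths that hit $2e$ contribute at most $(\sqrt T/2e)^{-\hat p-2b}$. Hence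
$$\Pi^*\ge\Pi_0-(\sqrt T/r_2)^{\hat p}-(\sqrt T/2e)^{-\hat p-2b},\qquad\Pi_0=\mathbb E_{\sqrt T}\,e^{-\hat\mu J_T/2}.$$

**Size of $\Pi_0$.** Lemma 1 with $p=\hat p$, $r=\sqrt T$, $t=T$ gives $\Pi_0\ge e^{-1/2}K(\hat p)=e^{-G(\hat p)+O(\log\hat p)}$. Here $G(\hat p)=\frac\alpha2\hat p\log\ell\,(1+o(1))$, while the two subtracted terms are at most $e^{-(1+\alpha)\hat p\log\ell}$ and $e^{-(\ell-2)\hat p}$. This is why $r_2$ has the factor $\ell^{1+\alpha}$: we need $1+\alpha>\alpha/2$. So $\Pi^*\ge\frac12\Pi_0$ for large $T$. By (10), $\hat p-\mathfrak p(\ell)=O(\ell^{\alpha-1}\log\ell)$, and $G'(x)=O(\log x)$, so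
$$-\log\Pi^*\le G(\hat p)+O(\log\hat p)=G(\mathfrak p(\ell))+O(\mathrm{err}(\ell)). \tag{21}$$
In particular $-\log\Pi^*=O(\ell^\alpha\log\ell)$, as used in Section 3.

### 6.5 Joining the two legs

By the strong Markov property at $\sigma$, (20) and Section 6.4, $\mathbb P_z\{\tau>T\}\ge e^{-\Psi(\ell)}\,\Pi^*$ for $z\in\mathcal G_0$. It remains to bound $\Psi(\ell)$. We have $P(\Theta_T(\rho))=\mathfrak p(\rho+s_T)$ and, for large $T$, $s_T\le\rho$ on $[a,\ell]$; so by (10) (with $a\ge v_0$) $\mathfrak p(\rho+s_T)\le\mathfrak p(\rho)+C\rho^{\alpha-1}s_T$. With (18),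
$$\Psi(\ell)\le\Phi(\ell)+C\log\ell\int_a^\ell\rho^{\alpha-1}e^{\rho-\ell}d\rho+O(\log\ell)=\Phi(\ell)+O(\mathrm{err}(\ell)),$$
since the integral is $O(\ell^{\alpha-1})$: the part over $\rho>\ell/2$ is at most $C\ell^{\alpha-1}$, and the rest is exponentially small in $\ell$.

Finally we pass to the given starting point. $Q$ is open and connected, so its killed heat kernel $p_Q$ is positive and $\int_{\mathcal G_0}p_Q(1,z_0,z)\,dz>0$; this number does not depend on $T$. Thus
$$\mathbb P_{z_0}\{\tau>T\}\ge\mathbb P_{z_0}\{\tau>T+1\}\ge\int_{\mathcal G_0}p_Q(1,z_0,z)\,dz\ \inf_{z\in\mathcal G_0}\mathbb P_z\{\tau>T\},$$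
and with (21)
$$-\log\mathbb P_{z_0}\{\tau>T\}\le M(T)+C\,\mathrm{err}(\ell). \tag{22}$$

## 7. The expansion of $M(T)$ and the exponential moments

**Proof of Theorem B.** The first statement is (17) together with (22). Integrating (10),
$$\Phi(\ell)=\frac{j\,\ell^{1+\alpha}}{1+\alpha}-b\,\ell+O(1+\ell^{1-\alpha}+\log\ell),\qquad b=\frac{d-1}2,$$
where the logarithm is needed only for $\alpha=1$. Since $\mathfrak p(\ell)=j\ell^\alpha+O(1)$ and $G'(x)=O(\log x)$,
$$G(\mathfrak p(\ell))=G(j\ell^\alpha)+O(\log\ell)=\tfrac{j\ell^\alpha}2(\log j+\alpha\log\ell)+j\ell^\alpha\big(\log2-\tfrac12\big)+O(\log\ell).$$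
Adding the two gives the explicit expansion. $\blacksquare$

**Proof of Theorem A.** The leading term of Theorem B is $\frac{j\ell^{1+\alpha}}{1+\alpha}=c^*(\log T)^{1+\alpha}$. All other terms, namely those of order $\ell^\alpha\log\ell$, $\ell^\alpha$, $\ell$ and the error, are $o(\ell^{1+\alpha})$ because $\alpha>0$. The starting point $z_0\in Q$ was arbitrary. $\blacksquare$

**Proof of Corollary C.** For $c\le0$ there is nothing to prove. For $c>0$ let $\phi(T)=c(\log^+T)^{1+\alpha}$. Since $\tau<\infty$ a.s. and $\phi=0$ on $[0,1]$,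
$$\mathbb Ee^{\phi(\tau)}=1+\int_1^\infty\phi'(T)e^{\phi(T)}\,\mathbb P\{\tau>T\}\,dT,\qquad\mathbb Ee^{\phi(\tau)}\ge e^{\phi(T)}\,\mathbb P\{\tau>T\}\ \text{ for every }T .$$
Here $\phi'(T)\,dT$ is a constant times $\ell^\alpha d\ell$. If $c<c^*$, then by Theorem A $e^{\phi(T)}\mathbb P\{\tau>T\}\le\exp(-\frac{c^*-c}2(\log T)^{1+\alpha})$ for large $T$ and the integral converges. If $c>c^*$, then $e^{\phi(T)}\mathbb P\{\tau>T\}\to\infty$ and the second inequality gives infinity. Now let $c=c^*$, so that $\phi(T)=\frac{j\ell^{1+\alpha}}{1+\alpha}$.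

- If $\alpha\ge1$, the term $\frac{\alpha j}2\ell^\alpha\log\ell$ dominates all later terms in Theorem B, including $\frac{d-1}2\ell$. So $e^{\phi(T)}\mathbb P\{\tau>T\}=\exp(-\frac{\alpha j}2\ell^\alpha\log\ell\,(1+o(1)))$, and the integral is finite.
- If $d=1$ and $\alpha<1$, the explicit error $O(\ell^{1-\alpha})$ is too crude, and we use $M(T)$ itself. Here $\mathfrak p(v)=\pi/(2\arctan v^{-\alpha})\ge\frac\pi2v^\alpha=jv^\alpha$, so $\Phi(\ell)\ge\frac{j\ell^{1+\alpha}}{1+\alpha}-O(1)$ and $M(T)-c^*(\log T)^{1+\alpha}\ge\frac{\alpha j}2\ell^\alpha\log\ell\,(1+o(1))$. Since now $\mathrm{err}(\ell)=O(\log\ell)$, the integral is finite.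
- If $d\ge2$ and $\alpha<1$, the term $-\frac{d-1}2\ell$ dominates $\ell^\alpha\log\ell$, $\ell^\alpha$ and the error. So $e^{\phi(T)}\mathbb P\{\tau>T\}=\exp(\frac{d-1}2\ell\,(1+o(1)))\to\infty$, and the expectation is infinite. $\blacksquare$
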